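\title{Optimal group testing in a bounded number of stages}

\begin{abstract}
Exactly $s$ of $t$ elements are defective, and a test applied to a group of elements tells whether the group contains a defective one. Tests are performed in stages, and the tests of a stage may depend only on the results of earlier stages. We prove that for every $s$ there is a number of stages $\rho(s)\le Cs^3$, independent of $t$, in which the defective elements can always be found with $s\log_2 t+O_s(\log\log t)$ tests. This meets the information bound asymptotically and proves a conjecture on multistage group testing. One ingredient concerns arbitrary families: an unknown member of any family $\mathcal F$ of $s$-subsets of a $t$-element set can be found with $\log_2|\mathcal F|+\kappa\log_2 t$ tests in a number of stages that depends only on $s$ and $\kappa$.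
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $s$ and $t$ be positive integers and $[t]=\{1,\dots,t\}$. An unknown set $S^*\subset[t]$ with $|S^*|=s$ consists of \emph{defective} elements. A \emph{test} is a set $G\subset[t]$; its result is $1$ (positive) if $G\cap S^*\ne\emptyset$ and $0$ (negative) otherwise. A \emph{$\rho$-stage algorithm} performs its tests in at most $\rho$ batches, called stages, and the tests of a stage may depend on the results of all earlier stages. Algorithms are deterministic and must identify $S^*$ exactly, whatever $S^*$ is. Let $N_\rho(t,s)$ be the least $N$ such that some $\rho$-stage algorithm never uses more than $N$ tests. The case $\rho=1$ is non-adaptive testing, and $\rho=\infty$, with no restriction on the number of stages, is fully adaptive testing. Thus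
\[
N_1(t,s)\ge N_2(t,s)\ge\dots\ge N_\infty(t,s),
\]
and $\rho$ measures how many times one has to wait for results. Throughout, $s$ is fixed and $t\to\infty$; $\log$ is the logarithm to base $2$, and
\[
L=\log t .
\]
``For large $t$'' means for $t\ge t_0$, where $t_0$ depends only on the fixed parameters ($s$, and $\kappa$ where it occurs), never on the families of sets or the test results under consideration.

An algorithm that uses at most $N$ tests has at most $2^N$ possible sequences of results, and different sets $S^*$ must produce different sequences. This gives the \emph{information bound}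
\begin{equation}\label{eq:info}
N_\rho(t,s)\ \ge\ \log\binom ts\ \ge\ \log\,(t/s)^s\ =\ s\log t-s\log s\qquad\text{for every }\rho .
\end{equation}
For $s=1$ one stage attains it: label the elements by distinct binary words of length $\lceil\log t\rceil$ and let the $j$th test consist of the elements whose $j$th digit is $1$; the results spell the label of the defective element. For larger $s$ the following is known.
\begin{itemize}
\item Adaptive algorithms attain the bound: $N_\infty(t,s)=s\log t\,(1+o(1))$.
\item For non-adaptive algorithms and $s\ge2$,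
\[
c_1\frac{s^2}{\log s}\log t\,(1+o(1))\le N_1(t,s)\le c_2s^2\log t\,(1+o(1))
\]
with absolute constants $c_1,c_2>0$ \cite{DRy,EFF}.
\item Two stages lose at most a constant factor: $N_2(t,s)\le c\,s\log t$ with an absolute constant $c$ \cite{DRa,DGV}.
\item $N_2(t,2)=2\log t\,(1+o(1))$, $N_4(t,3)=3\log t\,(1+o(1))$ and $N_4(t,4)=4\log t\,(1+o(1))$.
\end{itemize}
Since $c_1s^2/\log s>s$ for large $s$, one stage does not reach the information bound in general, while unlimited adaptivity does. To reach it, roughly speaking, almost every test has to halve the family of sets that are still possible. An adaptive algorithm can arrange this test by test. An algorithm with a bounded number of stages must fix blocks of order $\log t$ tests in advance, and it must be efficient for every $S^*$, not only for most. The cases $s\le4$ suggest that this can be done, and the conjecture posed in \cite{MGT} asserts it for all $s$: \emph{for every $s$ there is a finite $\rho(s)$, depending only on $s$, such that $N_{\rho(s)}(t,s)=s\log t\,(1+o(1))$.} We prove the conjecture.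

\begin{theorem}\label{thm:main}
There are an absolute constant $C$ and, for every $s\ge1$, a positive integer $\rho(s)\le Cs^3$ depending only on $s$ such that
\[
N_{\rho(s)}(t,s)=s\log t+O_s(\log\log t).
\]
In particular, $N_{\rho(s)}(t,s)=s\log t\,(1+o(1))$.
\end{theorem}

After a few stages the sets that are still possible form a family about which little is known, so the proof needs a search procedure for arbitrary families.

\begin{theorem}\label{thm:family}
For every integer $s\ge0$ and every $\kappa\in(0,1]$ there are $\sigma(s,\kappa)$ and $t_0(s,\kappa)$ such that, for $t\ge t_0(s,\kappa)$ and every nonempty family $\mathcal F$ of $s$-subsets of $[t]$, an unknown set $S^*\in\mathcal F$ can be found in at most $\sigma(s,\kappa)$ stages with at most $\log|\mathcal F|+\kappa\log t$ tests.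
\end{theorem}

Applied to the family of all $s$-subsets, Theorem~\ref{thm:family} gives $(s+\kappa)\log t$ tests, but the number of stages that our proof provides grows as $\kappa\to0$, so Theorem~\ref{thm:main} does not follow. Theorem~\ref{thm:family} becomes useful once there is \emph{slack}: if $M$ tests have left at most $t^{s-\delta}2^{-M}$ candidates, with $\delta>0$ depending only on $s$, then the loss $\kappa L$ with $\kappa=\delta/2$ is affordable. The proof of Theorem~\ref{thm:main} either creates such slack or loses only powers of $\log t$ in the number of candidates. The plan is explained in Section~\ref{sec:small}, on the cases $s=2$ and $s=3$.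

\section{Random designs and a counting lemma}\label{sec:tools}

\subsection{The constant-weight design}

A stage of $m$ tests is described by its \emph{columns} $x_v\in\{0,1\}^m$, $v\in[t]$, where the $j$th entry of $x_v$ is $1$ if and only if $v$ belongs to the $j$th test. We write $x_S=(x_v)_{v\in S}$ and view it as a matrix with $m$ rows, one for each test. For $x,y\in\{0,1\}^m$, let $|x|$ be the number of ones (the \emph{weight}), let $x\vee y$ be the coordinatewise maximum, and let $x\le y$ mean coordinatewise inequality. The outcome of the stage is $y=\bigvee_{v\in S^*}x_v$. A set $S$ is \emph{consistent with $y$} if $\bigvee_{v\in S}x_v=y$; after the stage only consistent sets remain possible. We choose the columns at random in order to show that a good choice exists; the algorithm then uses one fixed good choice.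

Let $s\ge2$. In the \emph{Bernoulli design} all entries of all columns are independent and equal to $1$ with probability $p$. A test is negative for a given $s$-set with probability $(1-p)^s$, and it carries a full bit when this is $\frac12$. So we put
\begin{equation}\label{eq:p}
p=1-2^{-1/s},\qquad (1-p)^s=\tfrac12,\qquad \frac1{2s}\le p\le\frac{\ln2}{s}<\frac12 .
\end{equation}
The lower bound holds because $1-2^{-x}$ is concave on $[0,1]$ with values $0$ and $\frac12$ at the ends, and the upper bound because $1-e^{-x}\le x$. Let $\Pr_{\mathrm B}$ denote probability in the Bernoulli design with this $p$. Under $\Pr_{\mathrm B}$ the vector $\bigvee_{v\in S}x_v$ of an $s$-set $S$ is uniform on $\{0,1\}^m$.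

The design that we use fixes the weight of every column. In the \emph{constant-weight design with $m$ tests} the columns are independent and uniform among the vectors of weight
\[
a=\lfloor(m+1)p\rfloor ,\qquad\text{so that}\qquad |a/m-p|\le 1/m .
\]
Probability in this design is denoted by $\Pr$. Fixing the weight is needed in two places, the proofs of Theorem~\ref{thm:family} and of Lemma~\ref{lem:atyp}, and it costs only polynomial factors in $m$. Indeed, consider the terms $\binom mjp^j(1-p)^{m-j}$. The ratio of the term for $j+1$ to the term for $j$ is $\frac{(m-j)p}{(j+1)(1-p)}$, which is at least $1$ exactly when $j+1\le(m+1)p$. So the term for $j=a$ is the largest of $m+1$ terms with sum $1$, and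
\begin{equation}\label{eq:mode}
p^a(1-p)^{m-a}\ \le\ \binom ma^{-1}\le\ (m+1)\,p^a(1-p)^{m-a}.
\end{equation}
Thus each vector of weight $a$ is at most $m+1$ times as likely under $\Pr$ as under $\Pr_{\mathrm B}$. Summing over the values of the columns outside $A$, we obtain, for an $s$-set $S$, an event $\mathcal E$ determined by $x_S$, a subset $A\subset S$ and every value of $x_A$ with all columns of weight $a$,
\begin{equation}\label{eq:transfer}
\Pr(\mathcal E\mid x_A)\le(m+1)^s\,{\Pr}_{\mathrm B}\big(\mathcal E\text{ and }|x_v|=a\text{ for all }v\in S\ \big|\ x_A\big).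
\end{equation}
With $A=\emptyset$ this gives
\begin{equation}\label{eq:pi0}
\Pr(S\text{ is consistent with }y)\le(m+1)^s2^{-m}\qquad\text{for every }y\in\{0,1\}^m .
\end{equation}

\subsection{Counting survivors for all outcomes at once}

For a family $\mathcal F$ of $s$-sets and $0\le r\le s$ let
\[
d_r(\mathcal F)=\max_{|A|=r}\#\{S\in\mathcal F:A\subset S\}.
\]
Then $d_0(\mathcal F)=|\mathcal F|$, the number $d_1(\mathcal F)$ is the maximum of the degrees $\deg_{\mathcal F}(v)=\#\{S\in\mathcal F:v\in S\}$, and $d_0\ge d_1\ge\dots\ge d_s$. The degrees sum to $s|\mathcal F|$, so for $\tau>0$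
\begin{equation}\label{eq:heavy}
\#\{v:\deg_{\mathcal F}(v)>\tau\}\le s|\mathcal F|/\tau .
\end{equation}

By \eqref{eq:pi0}, for a fixed $y$ about $|\mathcal F|2^{-m}$ members of $\mathcal F$ are expected to be consistent with $y$. This is not enough. The outcome $y$ is produced by the columns of $S^*$, and sets that share elements with $S^*$ are more likely to be consistent with it; $S^*$ itself survives even when $|\mathcal F|2^{-m}<1$. If a set survives with probability at most $\pi_r$ when $r$ of its columns are known, then the expected number of survivors through a given $r$-set with known columns is at most $d_r\pi_r$. The next lemma says that the largest of these quantities bounds the number of survivors, for all outcomes simultaneously, up to a power of $L$. A moment of order about $L/\log L$ makes the failure probability small enough for a union bound.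

\begin{lemma}\label{lem:count}
Let $s\ge1$ and let $t$ be large. Let $\mathcal F$ be a family of $s$-subsets of a set $V\subset[t]$, let $d_r=d_r(\mathcal F)$, and let $(x_v)_{v\in V}$ be independent random columns. Let $\mathcal Y$ be a set with $|\mathcal Y|\le t^{s+1}$. For $y\in\mathcal Y$ and $S\in\mathcal F$ let $\mathcal E_{S,y}$ be an event determined by $x_S$, and let $\pi_0,\dots,\pi_s$ be numbers such that $\Pr(\mathcal E_{S,y}\mid x_A)\le\pi_{|A|}$ for all $y$, $S$, $A\subset S$ and all possible values of $x_A$. Then with probability at least $\frac34$, for all $y\in\mathcal Y$ and all $A\subset V$ with $|A|\le s$,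
\[
X_{A,y}:=\#\{S\in\mathcal F: A\subset S,\ \mathcal E_{S,y}\text{ holds}\}\ \le\ L^{s+2}\max_{|A|\le r\le s}d_r\pi_r .
\]
\end{lemma}

\begin{proof}
Let $k=\lceil(2s+3)L/\log L\rceil$, so that $L^k\ge t^{2s+3}$. Let $t$ be so large that $sk\le L$, $s+1\le L$ and $t^2\ge2^{s+2}$. Fix $A$ and $y$, write $X=X_{A,y}$, let $\mathbf 1_S$ be the indicator of $\mathcal E_{S,y}$, and put
\[
\Phi=\sum_{r=|A|}^s(sk)^rd_r\pi_r\ \le\ (s+1)L^s\max_{r\ge|A|}d_r\pi_r\ \le\ L^{s+1}\max_{r\ge|A|}d_r\pi_r .
\]
Let $Z$ be a set with $A\subset Z\subset V$ and $|Z|\le sk$. By independence of the columns, $\mathbb E(\mathbf 1_S\mid x_Z)=\Pr(\mathcal E_{S,y}\mid x_{S\cap Z})\le\pi_{|S\cap Z|}$. Group the sets $S\supset A$ by their trace $A'=S\cap Z$, which contains $A$. There are at most $(sk)^r$ traces of size $r$, and each belongs to at most $d_r$ members of $\mathcal F$. Hence $\mathbb E(X\mid x_Z)\le\Phi$ for every value of $x_Z$.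

For $1\le j\le k$ expand $X^{j-1}$ as a sum over tuples $(S_1,\dots,S_{j-1})$ of members of $\mathcal F$ containing $A$, and for each tuple take $Z=A\cup S_1\cup\dots\cup S_{j-1}$, which has at most $sj\le sk$ elements. The product $\mathbf 1_{S_1}\cdots\mathbf 1_{S_{j-1}}$ is determined by $x_Z$, so
\[
\mathbb E X^j=\sum_{(S_1,\dots,S_{j-1})}\mathbb E\big[\mathbf 1_{S_1}\cdots\mathbf 1_{S_{j-1}}\,\mathbb E(X\mid x_Z)\big]\le\Phi\,\mathbb EX^{j-1}.
\]
Therefore $\mathbb EX^k\le\Phi^k$. If $\Phi=0$, then $X=0$ almost surely. Otherwise Markov's inequality gives $\Pr(X>L\Phi)\le L^{-k}\le t^{-2s-3}$. There are at most $(1+t)^s\le(2t)^s$ sets $A$ and at most $t^{s+1}$ values of $y$, so some pair $(A,y)$ fails with probability at most $2^st^{-2}\le\frac14$.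
\end{proof}

\subsection{Small ground sets}

When the search has been confined to few elements, efficiency no longer matters, and a non-adaptive procedure with a wasteful constant finishes in one stage.

\begin{lemma}\label{lem:small}
Let $s\ge1$, $C_s=3(s+1)^2$, and let $W$ be a set with $|W|=n\ge1$. There is a collection of at most $C_s(1+\log n)$ tests, all subsets of $W$, whose results determine $S\cap W$ for every set $S$ with $|S|\le s$.
\end{lemma}

\begin{proof}
If $n\le s+1$, test the elements one by one. Otherwise take $N=\lceil e(s+1)^2\ln n\rceil$ independent random tests, each containing each element of $W$ independently with probability $\frac1{s+1}$; since $e\ln2<3$, we have $N\le C_s(1+\log n)$. For an $s$-set $S'\subset W$ and $v\in W\setminus S'$, a test contains $v$ and misses $S'$ with probability $\frac1{s+1}\big(1+\frac1s\big)^{-s}\ge\frac1{e(s+1)}$. The expected number of pairs $(v,S')$ with no such test is at most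
\[
n\binom{n-1}se^{-N/(e(s+1))}<n^{s+1}e^{-(s+1)\ln n}=1,
\]
so for some collection every pair has such a test. For this collection, $v\in W$ lies in $S$ if and only if $v$ lies in no negative test. If $v\in S$, every test containing $v$ is positive. If $v\notin S$, extend $S\cap W$ to an $s$-set $S'\subset W\setminus\{v\}$; the test that contains $v$ and misses $S'$ is a subset of $W$, so it misses $S$ and is negative.
\end{proof}

\section{Two defectives, three defectives, and the plan}\label{sec:small}

The most optimistic strategy has two stages: $m\approx sL$ constant-weight tests, followed by Lemma~\ref{lem:small} on the elements of the surviving sets. For the family of all $s$-sets $d_r\le t^{s-r}\approx2^{m(s-r)/s}$, so Lemma~\ref{lem:count} leaves only $L^{O(1)}$ survivors provided that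
\begin{equation}\label{eq:share}
\pi_r\le m^{O(1)}\,2^{-m(s-r)/s}\qquad(0\le r\le s).
\end{equation}
In words, when $r$ columns are known, the other $s-r$ elements must still account for their share $(s-r)/s$ of the $m$ bits. For $r=0$ this is \eqref{eq:pi0}, and for $r=s$ it is trivial.

\begin{example}[$s=2$: the strategy works]\label{ex:two}
Here $1-p=2^{-1/2}$. Take $m=\lfloor2L\rfloor$, and let $S=\{v,w\}$ with $x_v$ known. The equation $x_v\vee x_w=y$ determines $x_w$ on the $m-a$ rows where $x_v$ is $0$, so it has at most $2^a$ solutions. By \eqref{eq:mode},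
\[
\Pr(x_v\vee x_w=y\mid x_v)\le(m+1)\Big(\frac{2p}{1-p}\Big)^a(1-p)^m=(m+1)\big(2\sqrt2-2\big)^a2^{-m/2}\le(m+1)2^{-m/2}.
\]
Apply Lemma~\ref{lem:count} to the family of all pairs with $\mathcal Y=\{0,1\}^m$, $|\mathcal Y|\le t^2$, and the events ``consistent with $y$''. Since $2^{-m}\le2t^{-2}$ and $m+1\le3L$, we have $d_0\pi_0\le t^2(m+1)^22^{-m}\le18L^2$, $d_1\pi_1\le t(m+1)2^{-m/2}\le6L$ and $d_2\pi_2\le1$. So some design leaves at most $18L^6$ pairs for every outcome. They cover at most $36L^6$ elements, and Lemma~\ref{lem:small} finds $S^*$ among these with $O(\log L)$ tests. Hence $N_2(t,2)\le2\log t+O(\log\log t)$, in agreement with the value of $N_2(t,2)$ quoted in Section~\ref{sec:intro}.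
\end{example}

\begin{example}[$s=3$: the bound \eqref{eq:share} fails]\label{ex:three}
Here $1-p=2^{-1/3}$. Take $m=\lfloor3L\rfloor$, let $A=\{u,v\}$, suppose that no row has a $1$ in both $x_u$ and $x_v$, and let $y=x_u\vee x_v$, so $|y|=2a$. A triple $\{u,v,w\}$ is consistent with $y$ exactly when $x_w\le y$. By \eqref{eq:mode} and $\binom{2a}a\ge4^a/(2a+1)$, this has probability
\[
\binom{2a}a\Big/\binom ma\ \ge\ \frac1{2a+1}\Big(\frac{4p}{1-p}\Big)^a2^{-m/3},\qquad \frac{4p}{1-p}=4\big(2^{1/3}-1\big)>1,
\]
the last inequality because $(5/4)^3<2$. So \eqref{eq:share} fails for $r=2$ by an exponential factor. As $2^{-m/3}\ge1/t$ and $a\ge pm-1$, the expected number of elements $w$ hidden under $y$ is at least $t^c$ for some $c>0$, and if $S^*$ is one of these triples, telling $t^c$ of them apart costs $cL$ further tests. Pairs $A$ of this kind cannot be ignored. For large $m$ we have $a\le m/4$, and a given pair has columns with disjoint supports with probability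
\[
\binom{m-a}a\Big/\binom ma=\prod_{j=0}^{a-1}\Big(1-\frac a{m-j}\Big)\ge\Big(\frac23\Big)^a\ge2^{-m/4}\ge t^{-3/4},
\]
so the expected number of such pairs is at least $\binom t2t^{-3/4}$.
\end{example}

The triples in Example~\ref{ex:three} are unusual: their rows do not look like independent samples from the Bernoulli design, in which the patterns with a $1$ at both $u$ and $v$ occupy a positive fraction of the rows. This suggests the following plan.

\emph{Typical and atypical sets} (Section~\ref{sec:typical}). Call $S$ typical for a design if each row pattern occurs in $x_S$ with nearly its Bernoulli frequency. For the event ``consistent and typical'', \eqref{eq:share} holds with room to spare in the exponent. For the event ``consistent and atypical'' we have no useful bound on $\pi_r$ with $r\ge1$, but $\pi_0$ is smaller than $2^{-m}$ by an exponential factor. This factor is the slack.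

\emph{Short rounds} (Section~\ref{sec:alg}). With $\pi_r=1$ for $r\ge1$, Lemma~\ref{lem:count} bounds the number of survivors by about $\max(d_0\pi_0,d_1)$, so at most $\log(d_0/d_1)$ tests can be used efficiently in one stage. We therefore split the $sL$ tests into $O(s)$ rounds of $\theta L$ tests and keep $d_0/d_1$ above $t^\theta$. For sets that were typical in all rounds so far, the room in \eqref{eq:share} does this automatically. For the others we remove the elements of large degree, which are few by \eqref{eq:heavy}, with a single test.

\emph{Exit.} If that single test is positive, $S^*$ meets a small set. This cuts down the typical candidates as well, all candidates then carry slack, and Theorem~\ref{thm:family} finishes the search.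

\section{Searching in an arbitrary family}\label{sec:family}

For an arbitrary family only \eqref{eq:pi0} is available, so a stage of $m$ tests is efficient when the maximum degree is at most $|\mathcal F|2^{-m}$. One test on the elements of large degree either removes them or shows that $S^*$ meets this small set. To make sure that a bounded number of such steps suffices, we maintain a set $W$ that is known to meet $S^*$, and we show that in both cases the exponent $\log_t|W|$ drops by a constant factor. Once it is a small multiple of $\kappa$, Lemma~\ref{lem:small} reveals at least one defective element at small cost, and $s$ decreases.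

\begin{proof}[Proof of Theorem~\ref{thm:family}]
We use induction on $s$. For $s=0$ nothing is to be done and $\sigma=0$. For $s=1$ binary labels for the members of $\mathcal F$ give one stage of $\lceil\log|\mathcal F|\rceil\le\log|\mathcal F|+\kappa L$ tests for large $t$, so $\sigma=1$. Let $s\ge2$, let $p$ be as in \eqref{eq:p}, and put
\[
\omega=\frac\kappa{4C_s},\qquad w_i=\Big(1-\frac p{20}\Big)^i,\qquad I=\min\{i:w_i\le\omega\}\le1+\frac{20}p\ln\frac1\omega .
\]
For $i=0,1,\dots,I$ the algorithm produces a family $\mathcal F_i$, a set $W_i$ and a number $B_i$ such that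
\[
S^*\in\mathcal F_i,\qquad|\mathcal F_i|\le B_i,\qquad\text{every member of }\mathcal F_i\text{ meets }W_i,\qquad|W_i|\le t^{w_i}.
\]
Start with $\mathcal F_0=\mathcal F$, $W_0=[t]$, $B_0=|\mathcal F|$. Let $i<I$, so that $\omega<w_i\le1$.

\emph{Step (a): heavy elements.} Let $U=\{v:\deg_{\mathcal F_i}(v)>B_it^{-w_i/2}\}$. By \eqref{eq:heavy}, $|U|\le st^{w_i/2}$. Test $U$; this is one stage with one test. If the result is positive, let $\mathcal F_{i+1}$ consist of the members of $\mathcal F_i$ that meet $U$, and put $W_{i+1}=U$, $B_{i+1}=B_i$. Since $w_{i+1}-w_i/2\ge w_i/4>\omega/4$ and $t^{\omega/4}\ge s$ for large $t$, we get $|W_{i+1}|\le t^{w_{i+1}}$, and the iteration is complete.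

\emph{Step (b): a constant-weight stage.} If the result is negative, delete from $\mathcal F_i$ the members that meet $U$. In the remaining family $\mathcal F_i'$ all degrees are at most $B_it^{-w_i/2}$. We perform one stage of $m=\lfloor w_iL/2\rfloor$ constant-weight tests on $[t]$. For large $t$ we have $m+1\le L$, $m\ge13$ and $m\ge2/p$, because $w_i>\omega$. For the outcome $y$ let $\mathcal F_{i+1}$ be the family of members of $\mathcal F'_i$ consistent with $y$, and let $W_{i+1}=\{v\in W_i:x_v\le y\}$. A member of $\mathcal F_{i+1}$ meets $W_i$ and all its columns are at most $y$, so it meets $W_{i+1}$. It remains to find a design for which both $\mathcal F_{i+1}$ and $W_{i+1}$ are small for every outcome.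

Apply Lemma~\ref{lem:count} to $\mathcal F'_i$ with $A=\emptyset$, the events ``consistent with $y$'', $\pi_0=L^s2^{-m}$ from \eqref{eq:pi0}, and $\pi_r=1$ for $r\ge1$. As $d_r\le d_1\le B_it^{-w_i/2}\le B_i2^{-m}$ for $r\ge1$, with probability at least $\frac34$ we have, for all $y$,
\[
|\mathcal F_{i+1}|\le L^{2s+2}B_i2^{-m}=:B_{i+1}.
\]

For $W_{i+1}$ we need the outcome to contain many zeros, and here the constant weight is used: it excludes outcomes such as the all-ones vector, for which $W_{i+1}=W_i$. Every possible outcome has $|y|\le sa\le(m+1)\ln2\le\frac34m$, by \eqref{eq:p} and $m\ge13$. Also $a\ge pm-1\ge pm/2$. For such $y$,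
\[
\Pr(x_v\le y)=\binom{|y|}a\Big/\binom ma\le\Big(\frac{|y|}m\Big)^a\le\Big(\frac34\Big)^{pm/2}\le2^{-pm/5}\le2\,t^{-pw_i/10},
\]
where we used $(3/4)^5<1/4$ and $m\ge w_iL/2-1$. Apply Lemma~\ref{lem:count} with $1$ in place of $s$ to the family of singletons $\{v\}$, $v\in W_i$, with $\mathcal Y=\{y:|y|\le\frac34m\}$ and the events $x_v\le y$. Here $d_0\pi_0\le2t^{w_i(1-p/10)}$ and $d_1\pi_1\le1$, so with probability at least $\frac34$, for all $y\in\mathcal Y$,
\[
|W_{i+1}|\le2L^3\,t^{w_i(1-p/10)}\le t^{w_i(1-p/20)}=t^{w_{i+1}},
\]
because $2L^3\le t^{p\omega/20}$ for large $t$. With probability at least $\frac12$ a design has both properties; the algorithm uses such a design.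

\emph{Reducing $s$.} After $I$ iterations $|W_I|\le t^\omega$. One stage of at most $C_s(1+\omega L)=C_s+\frac\kappa4L$ tests from Lemma~\ref{lem:small} determines $T=S^*\cap W_I$, which is nonempty. The sets $S\setminus T$ with $S\in\mathcal F_I$ and $S\cap W_I=T$ form a family of at most $B_I$ sets of size $s-|T|<s$ that contains $S^*\setminus T$. Apply the induction hypothesis to it with $\kappa/2$, replacing each test $G$ by $G\setminus T$; since $(G\setminus T)\cap S^*=G\cap(S^*\setminus T)$, the result is the one that $G$ would give for the unknown set $S^*\setminus T$.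

\emph{Totals.} If steps (b) used $M$ tests altogether, then $B_I\le|\mathcal F|\,2^{-M}L^{(2s+2)I}$. The number of tests is at most
\[
I+M+C_s+\tfrac\kappa4L+\log B_I+\tfrac\kappa2L\ \le\ \log|\mathcal F|+\tfrac34\kappa L+I+C_s+(2s+2)I\log L,
\]
which is at most $\log|\mathcal F|+\kappa L$ for large $t$, since $I$ depends only on $s$ and $\kappa$. The number of stages is at most $\sigma(s,\kappa):=2I+1+\max_{s'<s}\sigma(s',\kappa/2)$.
\end{proof}

For the bound on $\rho(s)$ we record that this recursion gives
\begin{equation}\label{eq:sigma}
\sigma(s,\kappa)\le s\,\beta(s,\kappa),\qquad\text{where }\ \beta(s,\kappa)=3+80s\ln\frac{12(s+1)^22^s}\kappa .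
\end{equation}
This holds for $s\le1$. For $s\ge2$, $1/p\le2s$ and $1/\omega=12(s+1)^2/\kappa$ give $2I+1\le\beta(s,\kappa)$, while $\beta(s',\kappa/2)\le\beta(s,\kappa)$ for $s'<s$; so by induction $\sigma(s,\kappa)\le\beta(s,\kappa)+(s-1)\beta(s,\kappa)$.

\section{Typical sets}\label{sec:typical}

Fix $s\ge2$ and $p$ as in \eqref{eq:p}. Let $P$ be the law of one row of $x_S$ in the Bernoulli design, that is, $P(z)=p^{|z|}(1-p)^{s-|z|}$ for $z\in\{0,1\}^s$; thus $P(\mathbf 0)=\frac12$. For an $s$-set $S$ in a design with $m$ tests let $Q(z)$ be the fraction of the $m$ rows of $x_S$ that equal $z$. With $\varepsilon>0$ fixed in \eqref{eq:eps} below, $S$ is \emph{typical} for the design if $|Q(z)-P(z)|\le\varepsilon$ for all $z\in\{0,1\}^s$, and \emph{atypical} otherwise. Since $P$ is symmetric in the coordinates, the ordering of $S$ plays no role.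

\subsection{The rate when $r$ columns are known}

Let $A\subset S$, $|A|=r$, and let $h(u)=u\log\frac1u+(1-u)\log\frac1{1-u}$ be the binary entropy. In the Bernoulli design a row that is nonzero on $A$ gives a positive test whatever the rest of $S$ does. A row is zero on $A$ with probability $(1-p)^r=2^{-r/s}$, and the test is then negative with probability
\[
u_r=(1-p)^{s-r}=2^{-(s-r)/s}.
\]
So the entropy of a test result, given the row of $A$, is $J_r=2^{-r/s}h(u_r)$, and one expects the bound $2^{-mJ_r}$ for typical sets. Since $2^{-r/s}u_r=\frac12$,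
\begin{equation}\label{eq:J}
J_r=\frac{h(u_r)}{2u_r}=\frac12\log\frac1{u_r}+\Big(2^{-r/s}-\frac12\Big)\log\frac1{1-u_r}\qquad(1\le r\le s-1).
\end{equation}
The share required by \eqref{eq:share} is $(s-r)/s=\log\frac1{u_r}$. It equals $2^{-r/s}h(u_r)$ at $r=0$ and at $r=s$; in between there is room.

\begin{lemma}\label{lem:J}
For $1\le r\le s-1$ we have $J_r\ge\dfrac{s-r}s+\dfrac1{8s}$.
\end{lemma}

\begin{proof}
Put $u=u_r\in(\frac12,1)$, $f(x)=x\log\frac1x$ with $f(0)=0$, and $\varphi(u)=f(1-u)-f(u)$. As $h(u)=f(u)+f(1-u)$,
\[
J_r-\frac{s-r}s=\frac{h(u)-2f(u)}{2u}=\frac{\varphi(u)}{2u}.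
\]
From $f''(x)=-\frac1{x\ln2}$ we get $\varphi''(u)=\frac1{\ln2}\big(\frac1u-\frac1{1-u}\big)\le0$ on $[\frac12,1)$, so $\varphi$ is concave on $[\frac12,1]$. Moreover $\varphi(\frac12)=\varphi(1)=0$ and $\varphi(\frac34)=\frac12-\frac34\log\frac43>\frac3{16}$, because $(4/3)^{12}<32$ gives $\log\frac43<\frac5{12}$. By concavity $\varphi$ lies above the two chords through the point at $\frac34$, so $\varphi(u)\ge\frac34\min(u-\frac12,1-u)$. Since $1\le r\le s-1$, we have $u-\frac12\ge\frac12(2^{1/s}-1)\ge\frac{\ln2}{2s}$ and $1-u\ge p\ge\frac1{2s}$. Hence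
\[
\frac{\varphi(u)}{2u}\ge\frac{\varphi(u)}2\ge\frac38\cdot\frac{\ln2}{2s}>\frac1{8s}.\qedhere
\]
\end{proof}

Half of the room $\frac1{8s}$ pays for the tolerance $\varepsilon$, and the other half is kept. Put
\begin{equation}\label{eq:eps}
c_0=1+2^s\log\frac1p,\qquad\varepsilon=\frac1{16sc_0},\qquad\lambda=\frac{\varepsilon^2p^3}{16}<1,
\end{equation}
\begin{equation}\label{eq:K}
K_0=1,\qquad K_r=\frac{s-r}s+\frac1{16s}\quad(1\le r\le s-1),\qquad K_s=0 .
\end{equation}
Then $1=K_0>K_1>\dots>K_s=0$.

\begin{lemma}\label{lem:typ}
In the constant-weight design with $m$ tests, for every $s$-set $S$, every $A\subset S$ with $|A|=r$, every $y\in\{0,1\}^m$ and every value of $x_A$,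
\[
\Pr(S\text{ is consistent with }y\text{ and typical}\mid x_A)\le(m+1)^s2^{-mK_r}.
\]
\end{lemma}

\begin{proof}
The case $r=0$ follows from \eqref{eq:pi0}, and $r=s$ is trivial. Let $1\le r\le s-1$ and $u=u_r$. Let $\ell_0$ be the number of rows where $y$ is $0$, and let $\ell_1$ be the number of rows where $y$ is $1$ and $x_A$ is zero. Both numbers are determined by $y$ and $x_A$. Suppose that $S$ is consistent with $y$ and typical. Then $\ell_0/m=Q(\mathbf 0)$, and $\ell_1/m$ is the sum of $Q(z)$ over the fewer than $2^s$ patterns $z\ne\mathbf 0$ that vanish on $A$, whose total $P$-probability is $2^{-r/s}-\frac12$. Hence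
\begin{equation}\label{eq:ell}
\frac{\ell_0}m\ge\frac12-\varepsilon,\qquad\frac{\ell_1}m\ge2^{-r/s}-\frac12-2^s\varepsilon .
\end{equation}
If \eqref{eq:ell} fails for the given $y$ and $x_A$, the probability in question is $0$. If it holds, consistency requires $x_{S\setminus A}$ to be zero on each of the $\ell_0$ rows and nonzero on each of the $\ell_1$ rows, which has $\Pr_{\mathrm B}$-probability $u^{\ell_0}(1-u)^{\ell_1}$. By \eqref{eq:ell}, \eqref{eq:J}, $\log\frac1u\le1$ and $1-u\ge p$,
\[
\frac{\ell_0}m\log\frac1u+\frac{\ell_1}m\log\frac1{1-u}\ \ge\ J_r-\varepsilon-2^s\varepsilon\log\frac1p\ =\ J_r-\frac1{16s}\ \ge\ K_r,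
\]
the last step by Lemma~\ref{lem:J}. Now apply \eqref{eq:transfer}.
\end{proof}

Example~\ref{ex:three} shows that the word ``typical'' cannot be dropped from Lemma~\ref{lem:typ}.

\subsection{Atypical sets are rare for every outcome}

We recall two standard facts. For probability distributions $Q',P'$ on a finite set $\mathcal Z$ with $P'>0$, let $D(Q'\|P')=\sum_zQ'(z)\log\frac{Q'(z)}{P'(z)}$ be the relative entropy and $\|Q'-P'\|=\max_{E\subset\mathcal Z}|Q'(E)-P'(E)|$ the total variation distance.
\begin{itemize}
\item \emph{Method of types.} The empirical distribution of $n$ independent samples from $P'$ takes at most $(n+1)^{|\mathcal Z|}$ values, and it equals a given $Q'$ with probability at most $2^{-nD(Q'\|P')}$. (A sequence with empirical distribution $Q'$ is exactly $2^{-nD(Q'\|P')}$ times as likely under $P'$ as under $Q'$.)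
\item \emph{Pinsker's inequality.} $D(Q'\|P')\ge\frac2{\ln2}\|Q'-P'\|^2\ge2\|Q'-P'\|^2$.
\end{itemize}

\begin{lemma}\label{lem:atyp}
In the constant-weight design with $m\ge2/(\varepsilon p)$ tests, for every $s$-set $S$ and every $y\in\{0,1\}^m$,
\[
\Pr(S\text{ is consistent with }y\text{ and atypical})\le(m+1)^{s+2^s}2^{-m(1+\lambda)}.
\]
\end{lemma}

In the Bernoulli design this is false: every set consistent with the all-ones vector has $Q(\mathbf 0)=0$ and is atypical, yet the all-ones outcome has probability exactly $2^{-m}$. With constant weight, an outcome of unusual weight forces an unusual distribution of the nonzero rows, and this is costly.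

\begin{proof}
By \eqref{eq:transfer} it suffices to bound by $(m+1)^{2^s}2^{-m(1+\lambda)}$ the $\Pr_{\mathrm B}$-probability that $S$ is consistent with $y$, is atypical, and has all columns of weight $a$. We have $1/m\le\varepsilon p/2\le p/2$, so $a/m\ge p/2$. Put $\beta=|y|/m$. If $\beta<a/m$, the event is empty, so let $\beta\ge a/m\ge p/2$.

Under $\Pr_{\mathrm B}$, consistency with $y$ has probability $2^{-m}$. Conditioned on it, the rows where $y$ is $0$ are zero, and the other $\beta m$ rows are independent with law $P_1(z)=2P(z)$ on $\{0,1\}^s\setminus\{\mathbf 0\}$. Let $Q_1$ be their empirical distribution and $\nu=\|Q_1-P_1\|$. Then $Q(\mathbf 0)=1-\beta$ and $Q(z)=\beta Q_1(z)$ for $z\ne\mathbf 0$. Suppose that all columns have weight $a$ and $S$ is atypical; we show that $\nu$ is not small.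

Let $E=\{z:z_1=1\}$. The weight of the first column gives $a/m=\beta Q_1(E)$, while $P_1(E)=2p$. Hence
\[
|p-2p\beta|\le\Big|p-\frac am\Big|+\beta\,|Q_1(E)-P_1(E)|\le\frac1m+\nu,\qquad\text{so}\qquad\Big|\beta-\frac12\Big|\le\frac{\nu+1/m}{2p}.
\]
Now $|Q(\mathbf 0)-P(\mathbf 0)|=|\beta-\frac12|$, and for $z\ne\mathbf 0$
\[
|Q(z)-P(z)|=\big|\beta Q_1(z)-\tfrac12P_1(z)\big|\le\beta\,|Q_1(z)-P_1(z)|+\big|\beta-\tfrac12\big|P_1(z)\le\nu+\big|\beta-\tfrac12\big| .
\]
As $p<\frac12$, all these deviations are at most $(2\nu+1/m)/p$. Since $S$ is atypical, one of them exceeds $\varepsilon$, so $\nu>\frac12(\varepsilon p-\frac1m)\ge\frac{\varepsilon p}4$. By Pinsker's inequality, $\beta D(Q_1\|P_1)\ge\frac p2\cdot2\big(\frac{\varepsilon p}4\big)^2=\lambda$. By the method of types with $n=\beta m$, each such value of $Q_1$ has conditional probability at most $2^{-m\lambda}$, and there are at most $(m+1)^{2^s}$ values.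
\end{proof}

\section{Proof of the main theorem}\label{sec:alg}

The lower bound in Theorem~\ref{thm:main} is \eqref{eq:info}, and for $s=1$ we take $\rho(1)=1$. Let $s\ge2$; we construct an algorithm with at most $sL+O_s(\log L)$ tests.

\subsection{Parameters and exponents}

Put
\[
\delta=\frac\lambda{64},\qquad R=32s,\qquad\theta=\frac{s-\delta}R .
\]
Here $R$ is the number of rounds, each with about $\theta L$ tests, and $\delta$ is the slack. Since $\delta<\frac1{64}$, we have $\frac1{64}\le\theta\le\frac1{32}$, and therefore
\begin{equation}\label{eq:par}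
R\theta=s-\delta,\qquad\lambda\theta\ge\delta,\qquad\theta+\delta\le\tfrac1{16}.
\end{equation}
The second relation says that one atypical round saves a factor $t^{-\delta}$; the third will say that a round is short enough.

All powers of $L$ are absorbed in $\Lambda=4L^{2s+2+2^s}$, which satisfies $\Lambda\ge2$ and $\log\Lambda=O_s(\log L)$. Every design below has $m$ tests with $m+1\le L$ for large $t$, and $\mathcal Y=\{0,1\}^m$ has at most $t$ elements. We use Lemma~\ref{lem:count} in the following form:
\begin{equation}\label{eq:form}
\text{if }\ \pi_r\le4L^{s+2^s}\pi'_r\ \text{ for all }r,\quad\text{then}\quad X_{A,y}\le\Lambda\max_{r\ge|A|}d_r\pi'_r .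
\end{equation}

By Lemma~\ref{lem:typ}, a round of $\theta L$ tests multiplies the expected number of typical survivors through a known $r$-set by about $t^{-\theta K_r}$, which suggests $t^{s-r-i\theta K_r}$ such survivors after $i$ rounds. The survivors through an $r$-set may, however, all pass through one larger set, and Lemma~\ref{lem:count} takes the maximum accordingly. So for $0\le i\le R$ and $0\le r\le s$ we define
\[
g_i(r)=\max_{r\le r'\le s}\big(s-r'-i\theta K_{r'}\big).
\]

\begin{lemma}\label{lem:g}
\begin{enumerate}
\item[(a)] $g_0(r)=s-r$ for all $r$, and $g_i(0)=s-i\theta$ for $0\le i\le R$.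
\item[(b)] $g_i(1)\le s-(i+1)\theta-\delta$ for $0\le i<R$, and $g_R(1)=0$.
\item[(c)] $g_i(r')-\theta K_{r'}\le g_{i+1}(r)$ for $0\le i<R$ and $r\le r'\le s$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mu=i\theta\in[0,s-\delta]$. The term $s-r'-\mu K_{r'}$ equals $s-\mu$ for $r'=0$ and $0$ for $r'=s$. For $1\le r'\le s-1$, \eqref{eq:K} gives
\[
s-r'-\mu K_{r'}=(s-\mu)-\Big[r'\Big(1-\frac\mu s\Big)+\frac1{16}\cdot\frac\mu s\Big]\le s-\mu-\frac1{16},
\]
because the bracket is a convex combination of $r'\ge1$ and $\frac1{16}$. Since $s-\mu>0$, we get $g_i(0)=s-i\theta$; the formula for $g_0(r)$ is the definition with $i=0$. We also get $0\le g_i(1)\le\max(0,s-i\theta-\frac1{16})$. For $i<R$ both $0$ and $s-i\theta-\frac1{16}$ are at most $s-(i+1)\theta-\delta$, by the first and third relations in \eqref{eq:par}. For $i=R$ we have $s-R\theta-\frac1{16}=\delta-\frac1{16}<0$. This proves (a) and (b). For (c), choose $r''\ge r'$ with $g_i(r')=s-r''-i\theta K_{r''}$. As $K_{r'}\ge K_{r''}$ and $r''\ge r$, we have $g_i(r')-\theta K_{r'}\le s-r''-(i+1)\theta K_{r''}\le g_{i+1}(r)$.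
\end{proof}

Part (b) is where the strict inequality of Lemma~\ref{lem:J} is needed. With $K_r=(s-r)/s$ we would have $g_i(r)=(s-r)(1-i\theta/s)$, which is positive for $r=1$, whereas (b) requires $g_{R-1}(1)\le0$.

\subsection{The rounds}

After $i$ rounds the sets that are still possible, among them $S^*$, are split into two families: $\mathcal T_i$ consists of those that were typical for the designs of all rounds $1,\dots,i$, and $\mathcal A_i$ of those that were atypical at least once. We maintain
\begin{align}
d_r(\mathcal T_i)&\le\Lambda^i\,t^{g_i(r)}\qquad(0\le r\le s),\label{eq:I1}\\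
|\mathcal A_i|&\le\Lambda^{2i}\,t^{s-i\theta-\delta}.\label{eq:I2}
\end{align}
After about $i\theta L$ tests the ideal number of candidates is $t^{s-i\theta}$. So \eqref{eq:I1} with $r=0$ says that $\mathcal T_i$ has at most the ideal size, up to a power of $L$, and \eqref{eq:I2} says that $\mathcal A_i$ has slack $t^\delta$. Initially $\mathcal T_0$ is the family of all $s$-subsets of $[t]$, with $d_r(\mathcal T_0)\le t^{s-r}=t^{g_0(r)}$, and $\mathcal A_0=\emptyset$. Let $0\le i<R$. Round $i+1$ has two stages.

\medskip
\emph{First stage: one test.} We have no control over the degrees in $\mathcal A_i$, and they must not exceed the size that \eqref{eq:I2} allows for $\mathcal A_{i+1}$. Put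
\[
\tau=\Lambda^{2i}\,t^{s-(i+1)\theta-\delta},\qquad U=\{v:\deg_{\mathcal A_i}(v)>\tau\}.
\]
By \eqref{eq:heavy} and \eqref{eq:I2}, $|U|\le st^\theta$. Test $U$.

\emph{If the result is positive, exit.} Only candidates that meet $U$ remain. By \eqref{eq:I1} and Lemma~\ref{lem:g}(b), at most
\[
|U|\,d_1(\mathcal T_i)\le s\Lambda^i\,t^{\theta+g_i(1)}\le s\Lambda^i\,t^{s-i\theta-\delta}
\]
of them lie in $\mathcal T_i$. Together with \eqref{eq:I2}, at most $2s\Lambda^{2i}t^{s-i\theta-\delta}$ candidates remain, and now all of them carry slack. Finish by Theorem~\ref{thm:family} with $\kappa=\delta/2$. The earlier rounds and the test of $U$ used at most $i\theta L+R$ tests, so the total is at most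
\[
i\theta L+R+\log(2s)+2R\log\Lambda+(s-i\theta-\delta)L+\tfrac\delta2L=sL-\tfrac\delta2L+O_s(\log L)\le sL
\]
for large $t$.

\emph{If the result is negative,} delete from $\mathcal T_i$ and $\mathcal A_i$ all candidates that meet $U$, keeping the names. Then \eqref{eq:I1} and \eqref{eq:I2} still hold, and $d_1(\mathcal A_i)\le\tau$.

\medskip
\emph{Second stage: $m=\lfloor\theta L\rfloor$ constant-weight tests.} For large $t$ we have $m\ge2/(\varepsilon p)$. From $2^{-m}\le2t^{-\theta}$, $K_r\le1$ and $\lambda<1$ we get
\[
2^{-mK_r}\le2t^{-\theta K_r},\qquad2^{-m(1+\lambda)}\le4t^{-\theta(1+\lambda)}\le4t^{-\theta-\delta},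
\]
the last inequality by \eqref{eq:par}. For the outcome $y$, let $\mathcal T_{i+1}$ consist of the members of $\mathcal T_i$ that are consistent with $y$ and typical for this design. Let $\mathcal A_{i+1}$ consist of the other consistent candidates: members of $\mathcal T_i$ that are atypical for this design, and members of $\mathcal A_i$. We apply Lemma~\ref{lem:count}, in the form \eqref{eq:form}, three times. Each application fails with probability at most $\frac14$, so some design satisfies all three conclusions for all $y$, and the algorithm uses it.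

\begin{enumerate}
\item[(1)] \emph{Family $\mathcal T_i$, event ``consistent with $y$ and typical''.} Lemma~\ref{lem:typ} allows $\pi'_r=t^{-\theta K_r}$. For every $A$ with $|A|=r$, \eqref{eq:I1} and Lemma~\ref{lem:g}(c) give
\[
\#\{S\in\mathcal T_{i+1}:A\subset S\}\le\Lambda\max_{r'\ge r}\Lambda^it^{g_i(r')-\theta K_{r'}}\le\Lambda^{i+1}t^{g_{i+1}(r)}.
\]
This is \eqref{eq:I1} for $i+1$.
\item[(2)] \emph{Family $\mathcal T_i$, event ``consistent with $y$ and atypical''.} Lemma~\ref{lem:atyp} allows $\pi'_0=t^{-\theta-\delta}$; for $r\ge1$ take $\pi_r=\pi_r'=1$ and use $d_r\le d_1$. By \eqref{eq:I1} and Lemma~\ref{lem:g}(a),(b), the number of such sets is at most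
\[
\Lambda\max\big(\Lambda^it^{s-i\theta-\theta-\delta},\ \Lambda^it^{g_i(1)}\big)=\Lambda^{i+1}t^{s-(i+1)\theta-\delta}.
\]
\item[(3)] \emph{Family $\mathcal A_i$, event ``consistent with $y$''.} By \eqref{eq:pi0} we may take $\pi'_0=t^{-\theta}$, and again $\pi_r=\pi'_r=1$ for $r\ge1$. Since $|\mathcal A_i|t^{-\theta}\le\tau$ by \eqref{eq:I2} and $d_r\le d_1\le\tau$ for $r\ge1$, the number of such sets is at most $\Lambda\tau=\Lambda^{2i+1}t^{s-(i+1)\theta-\delta}$.
\end{enumerate}
Adding (2) and (3) gives $|\mathcal A_{i+1}|\le2\Lambda^{2i+1}t^{s-(i+1)\theta-\delta}\le\Lambda^{2i+2}t^{s-(i+1)\theta-\delta}$, which is \eqref{eq:I2} for $i+1$.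

\subsection{The last two stages}

Suppose that no exit occurred in $R$ rounds. The rounds stop at $R\theta=s-\delta$ because the exponent in \eqref{eq:I2} has then reached $0$. By \eqref{eq:I1}, \eqref{eq:I2} and Lemma~\ref{lem:g}(a),(b),
\[
|\mathcal A_R|\le\Lambda^{2R},\qquad|\mathcal T_R|\le\Lambda^Rt^\delta,\qquad d_1(\mathcal T_R)\le\Lambda^R .
\]
The degrees in $\mathcal T_R$ are so small that typicality is no longer needed. Perform one stage of $m'=\lfloor\delta L\rfloor$ constant-weight tests. By \eqref{eq:pi0} and $2^{-m'}\le2t^{-\delta}$, \eqref{eq:form} applies to $\mathcal T_R$ and the events ``consistent with $y$'' with $\pi'_0=t^{-\delta}$ and $\pi'_r=1$ for $r\ge1$. So some design leaves, for every outcome, at most $\Lambda^{R+1}$ members of $\mathcal T_R$. At most $\Lambda^{R+1}+\Lambda^{2R}\le2\Lambda^{2R}$ candidates remain, and their union $W$ contains $S^*$ and has at most $2s\Lambda^{2R}$ elements. A last stage by Lemma~\ref{lem:small} determines $S^*=S^*\cap W$ with at most $C_s\big(1+\log(2s\Lambda^{2R})\big)=O_s(\log L)$ tests. The total number of tests without exit is at most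
\[
R+R\theta L+\delta L+O_s(\log L)=sL+O_s(\log\log t).
\]

\subsection{The number of stages}

Without exit the algorithm has $2R+2$ stages, and with exit fewer than $2R+\sigma(s,\delta/2)$. So it has at most
\[
\rho(s):=64s+2+\sigma(s,\delta/2)
\]
stages, a number that depends only on $s$, and together with \eqref{eq:info} we obtain $N_{\rho(s)}(t,s)=s\log t+O_s(\log\log t)$. It remains to bound $\rho(s)$. By \eqref{eq:eps} and $1/p\le2s$,
\[
\log\frac1\delta=10+2\log(16sc_0)+3\log\frac1p\le10+2\log\big(16s(1+2^s\log(2s))\big)+3\log(2s)\le C's
\]
with an absolute constant $C'$. Hence $\beta(s,\delta/2)=3+80s\ln\big(24(s+1)^22^s/\delta\big)=O(s^2)$, and \eqref{eq:sigma} gives $\sigma(s,\delta/2)=O(s^3)$, with absolute implied constants. Therefore $\rho(s)\le Cs^3$, which completes the proof of Theorem~\ref{thm:main}. \qed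

\begin{thebibliography}{9}

\bibitem{DGV} De Bonis, Gasieniec and Vaccaro, 2005.

\bibitem{DRa} D'yachkov and Rashad, 1990.

\bibitem{DRy} D'yachkov and Rykov, 1983.

\bibitem{EFF} Erd\H{o}s, Frankl and F\"uredi, 1985.

\bibitem{MGT} \emph{Multistage Group Testing Algorithms}, \texttt{https://combgeo.org/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2020/04/\allowbreak Ilya-Vorobyev.pdf}.

\end{thebibliography}
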